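
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Rank-one perturbations of differentiable semigroups\\ and Pazy's condition}

\begin{abstract}
Let $A$ generate a $C_0$-semigroup on a Banach space. Suppose that for some $t_0\ge 0$ and
$\gamma>0$ the semigroup $S_B$ generated by $A+B$ is differentiable on $(t_0,\infty)$ for every
rank-one operator $B$ with $\|B\|\le\gamma$. We prove that Pazy's condition $(P_\beta)$ then holds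
for every $0<\beta<1/t_0$: the resolvent of $A$ exists on a region
$\operatorname{Re}\lambda>c-\beta\log|\operatorname{Im}\lambda|$ and tends to $0$ there as
$|\operatorname{Im}\lambda|\to\infty$. No uniformity in $B$ of the norms $\|(A+B)S_B(t)\|$ is
assumed. The proof combines a Baire category argument, which produces a single rank-one operator
creating infinitely many bad eigenvalues, with Hadamard's three-circles theorem. We also prove
converses, with the exact time $t_0$ in Hilbert space, and show that the range $\beta<1/t_0$ is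
optimal.
\end{abstract}

\section{The question and the answer}

Throughout, $X\neq\{0\}$ is a complex Banach space and $A$ generates a $C_0$-semigroup $T$ on $X$.
For every bounded operator $B$ on $X$ the operator $A+B$, with domain $D(A)$, again generates a
$C_0$-semigroup (Phillips), which we denote by $S_B$. A semigroup $S$ is \emph{differentiable on
$(t_0,\infty)$} if $t\mapsto S(t)x$ is differentiable on $(t_0,\infty)$ for every $x\in X$, and
\emph{immediately differentiable} if this holds with $t_0=0$. We write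
$R(\lambda,A)=(\lambda-A)^{-1}$ for $\lambda\in\rho(A)$, and $1/0=\infty$.

\subsection*{Why logarithmic regions}

Let $v$ be an eigenvector of $A+B$ with eigenvalue $z$. Then $S_B(t)v=e^{tz}v$ and
$(A+B)S_B(t)v=ze^{tz}v$. If $(A+B)S_B(t)$ is a bounded operator, as it is when $S_B$ is
differentiable on $(t_0,\infty)$ and $t>t_0$ (see Section~\ref{sec:prelim}), then
\begin{equation}\label{eq:eig}
|z|\,e^{t\operatorname{Re}z}\le\|(A+B)S_B(t)\| .
\end{equation}
So a nonreal eigenvalue must satisfy $\operatorname{Re}z\le C-\frac1t\log|\operatorname{Im}z|$, where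
$C$ depends on $t$ and $B$. This is why the following regions appear: for $\beta>0$ and
$c\in\mathbb R$ let
\[
D_{\beta,c}=\{\lambda\in\mathbb C:\ \operatorname{Im}\lambda\ne0,\
\operatorname{Re}\lambda>c-\beta\log|\operatorname{Im}\lambda|\}.
\]
These sets are open, shrink as $c$ grows, and are mapped into themselves by
$\lambda\mapsto\lambda+s$, $s\ge0$. Two conditions on the resolvent are of interest.
\begin{itemize}
\item[$(Q_{\beta,\kappa})$] There is $c$ with $D_{\beta,c}\subseteq\rho(A)$ and
$\|R(\lambda,A)\|\le\kappa$ for all $\lambda\in D_{\beta,c}$.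
\item[$(P_\beta)$] (Pazy's condition) There is $c$ with $D_{\beta,c}\subseteq\rho(A)$ and
$\|R(\lambda,A)\|\to0$ as $|\operatorname{Im}\lambda|\to\infty$ with $\lambda\in D_{\beta,c}$.
\end{itemize}
(The first one is written $(Q_{\beta,\kappa,0})$ in \cite{DPS}.) Both conditions restrict the whole
resolvent, not only eigenvalues. The link is that a small rank-one perturbation can turn a point
where the resolvent is large into an eigenvalue. It is therefore natural to ask whether
differentiability of $S_B$ for all small rank-one $B$ forces these conditions.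

\subsection*{The question}

In \cite[Theorem 3.5, Corollaries 3.6 and 3.7]{DPS} this is answered under a uniformity assumption.
For given $t_0\ge0$ and $\gamma>0$ consider
\begin{itemize}
\item[(U2)] for every $t>t_0$,\quad
$\sup\{\|(A+B)S_B(t)\|:\ B\text{ of rank one},\ \|B\|\le\gamma\}<\infty$.
\end{itemize}
The results are as follows. If $S_B$ is differentiable on $(t_0,\infty)$ for every rank-one $B$ with
$\|B\|\le\gamma$, and (U2) holds for this $\gamma$, then $(Q_{\beta,\gamma^{-1}})$ holds for
$0<\beta<1/t_0$. If $S_B$ is differentiable on $(t_0,\infty)$ for every rank-one $B$ and (U2) holds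
for each $\gamma>0$, then $(P_\beta)$ holds for $0<\beta<1/t_0$; for $t_0=0$ this gives $(P_\beta)$
for every $\beta>0$. Open Question~3 of \cite{DPS} asks whether (U2) can be omitted, that is, whether
the following statements hold for all $X$ and $A$. (The number $t_0$ is still chosen before $B$.)
\begin{itemize}
\item[(a)] If $t_0\ge0$ and $\gamma>0$ are such that $S_B$ is differentiable on $(t_0,\infty)$ for
every rank-one $B$ with $\|B\|\le\gamma$, then $(Q_{\beta,\gamma^{-1}})$ holds for all $0<\beta<1/t_0$.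
\item[(b)] If $t_0\ge0$ is such that $S_B$ is differentiable on $(t_0,\infty)$ for every rank-one
$B$, then $(P_\beta)$ holds for all $0<\beta<1/t_0$.
\item[(c)] If $S_B$ is immediately differentiable for every rank-one $B$, then $(P_\beta)$ holds for
every $\beta>0$.
\end{itemize}

\begin{theorem}\label{thm:main}
Let $t_0\ge0$ and $\gamma>0$ be such that $S_B$ is differentiable on $(t_0,\infty)$ for every
rank-one $B$ with $\|B\|\le\gamma$. Then $(P_\beta)$ holds for all $0<\beta<1/t_0$, and hence
$(Q_{\beta,\kappa})$ holds for all $0<\beta<1/t_0$ and all $\kappa>0$. Consequently \textup{(a)},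
\textup{(b)} and \textup{(c)} are all true.
\end{theorem}

The proof has two independent parts. Section~\ref{sec:generic} shows that if $(Q_{\beta,\kappa})$
fails for every $\kappa$, then for \emph{generic} small rank-one $B$ the semigroup $S_B$ is
not differentiable on $(t_0,\infty)$ for any $t_0<1/\beta$. Section~\ref{sec:circles} shows that
$(Q_{\beta,\kappa})$, with any constant $\kappa$, already implies $(P_{\beta'})$ for
every $\beta'<\beta$. Section~\ref{sec:example} shows the mechanism of the first part on an explicit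
operator. Section~\ref{sec:converse} contains converses, and Section~\ref{sec:sharp} shows that
$\beta=1/t_0$ cannot be included.

\section{Eigenvalues created by rank-one operators}\label{sec:prelim}

\subsection*{Standard facts}

Fix $M\ge1$ and $\omega\ge0$ with $\|T(t)\|\le Me^{\omega t}$ for $t\ge0$. Then
$\{\operatorname{Re}\lambda>\omega\}\subseteq\rho(A)$ and
\begin{equation}\label{eq:HY}
\|R(\lambda,A)\|\le\frac{M}{\operatorname{Re}\lambda-\omega}\qquad(\operatorname{Re}\lambda>\omega).
\end{equation}
Moreover $\|S_B(t)\|\le Me^{(\omega+M\|B\|)t}$; the resolvent is holomorphic on $\rho(A)$ with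
$\|R(\lambda,A)\|\ge1/\operatorname{dist}(\lambda,\sigma(A))$ if $\sigma(A)\neq\emptyset$; and $D(A)$
and $D(A^2)$ are dense.

Let $S$ be a $C_0$-semigroup with generator $G$. If $S(\cdot)x$ is differentiable at $t$, then
$S(t)x\in D(G)$. If $S(t)X\subseteq D(G)$, then $GS(t)$ is closed and everywhere defined, hence
bounded. Conversely, if $S(s)X\subseteq D(G)$ for every $s>t_0$, then $S$ is differentiable on
$(t_0,\infty)$, because $S(t)x=S(t-s)S(s)x$ for $t>s>t_0$.

For $x\in X$, $x^*\in X^*$ let $(x^*\otimes x)v=\langle x^*,v\rangle x$. This operator has norm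
$\|x\|\,\|x^*\|$, and it has rank one exactly when $x\neq0\neq x^*$.

\begin{lemma}\label{lem:eig}
Let $z\in\rho(A)$ and $\langle x^*,R(z,A)x\rangle=1$. Then $z$ is an eigenvalue of $A+x^*\otimes x$.
\end{lemma}
\begin{proof}
Put $v=R(z,A)x$. It is nonzero because $\langle x^*,v\rangle=1$. Since $Av=zv-x$, we get
$(A+x^*\otimes x)v=zv-x+\langle x^*,v\rangle x=zv$.
\end{proof}

The next lemma applies \eqref{eq:eig} to a sequence of eigenvalues. Note that
for $z\in D_{\beta,N}$ and $t>0$
\begin{equation}\label{eq:lower}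
|z|\,e^{t\operatorname{Re}z}\ge|\operatorname{Im}z|\,e^{tN}|\operatorname{Im}z|^{-\beta t}
=e^{tN}|\operatorname{Im}z|^{1-\beta t}.
\end{equation}

\begin{lemma}\label{lem:obstruct}
Let $\beta>0$ and let $B$ be bounded. If $A+B$ has an eigenvalue $z_N\in D_{\beta,N}$ for every
$N\in\mathbb N$, then $S_B$ is not differentiable on $(t_0,\infty)$ for any $0\le t_0<1/\beta$.
\end{lemma}
\begin{proof}
Since $e^{z_N}$ is an eigenvalue of $S_B(1)$, the numbers $\operatorname{Re}z_N$ are bounded above.
As $N-\beta\log|\operatorname{Im}z_N|<\operatorname{Re}z_N$, it follows that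
$|\operatorname{Im}z_N|\to\infty$. Suppose $S_B$ is differentiable on $(t_0,\infty)$ with
$t_0<1/\beta$, and take $t\in(t_0,1/\beta)$. Then $(A+B)S_B(t)$ is bounded, and by \eqref{eq:eig}
$|z_N|e^{t\operatorname{Re}z_N}\le\|(A+B)S_B(t)\|$ for all $N$. By \eqref{eq:lower} and $1-\beta t>0$
the left-hand side tends to $\infty$, a contradiction.
\end{proof}

If $(Q_{\beta,\kappa})$ fails, we want points with large resolvent, not spectral points, and we want
them to be connected to the right half-plane inside $\rho(A)$. Sliding to the right achieves both.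

\begin{lemma}\label{lem:slide}
Suppose $(Q_{\beta,\kappa})$ fails. Then for every $C\in\mathbb R$ there is $\lambda\in D_{\beta,C}$
with $\lambda+[0,\infty)\subseteq\rho(A)$ and $\|R(\lambda,A)\|=\kappa$. There is also such a
$\lambda$ with $\|R(\lambda,A)\|>\kappa$ in place of equality. In both cases
$\operatorname{Re}\lambda\le\omega+M/\kappa$.
\end{lemma}
\begin{proof}
There is $\mu\in D_{\beta,C}$ with $\mu\in\sigma(A)$ or $\|R(\mu,A)\|>\kappa$. Let
$J=\{s\ge0:\mu+s\in\sigma(A)\}$, which is closed, and bounded by \eqref{eq:HY}, and let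
$\varphi(s)=\|R(\mu+s,A)\|$ where this is defined. If $J=\emptyset$, then $\varphi$ is continuous on
$[0,\infty)$ and $\varphi(0)>\kappa$. If $J\ne\emptyset$, put $s_1=\max J$; then $\varphi$ is
continuous on $(s_1,\infty)$, and $\varphi(s)\ge1/(s-s_1)\to\infty$ as $s\downarrow s_1$. In both
cases there is $s_0$ with $\mu+[s_0,\infty)\subseteq\rho(A)$ and $\varphi(s_0)>\kappa$, and since
$\varphi(s)\to0$ as $s\to\infty$, there is $s>s_0$ with $\varphi(s)=\kappa$. The points
$\mu+s$ and $\mu+s_0$ are as required; they lie in $D_{\beta,C}$ because this set is invariant under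
moving to the right. The bound on $\operatorname{Re}\lambda$ follows from \eqref{eq:HY}.
\end{proof}

\subsection*{What uniformity buys, and what is missing without it}

With (U2), these lemmas give the known theorem at once. Let $0<\beta<1/t_0$ and suppose
$(Q_{\beta,\gamma^{-1}})$ fails. For each $N$ take $\lambda_N\in D_{\beta,N}\cap\rho(A)$ from
Lemma~\ref{lem:slide} with $\|R(\lambda_N,A)\|>\gamma^{-1}$, and unit vectors $u,u^*$ (depending on
$N$) such that $q=\langle u^*,R(\lambda_N,A)u\rangle$ has modulus $>\gamma^{-1}$. Then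
$B_N=q^{-1}u^*\otimes u$ has rank one and norm less than $\gamma$, and by Lemma~\ref{lem:eig} it
creates the eigenvalue $\lambda_N$. For $t\in(t_0,1/\beta)$, (U2) and \eqref{eq:eig} bound
$|\lambda_N|e^{t\operatorname{Re}\lambda_N}$ independently of $N$. But
$\operatorname{Re}\lambda_N\le\omega+M\gamma$ forces $|\operatorname{Im}\lambda_N|\to\infty$, and then
\eqref{eq:lower} shows that these numbers are unbounded.

Here each $B_N$ takes care of one point. Without (U2) the bound in \eqref{eq:eig} may depend on $B$,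
and there is no contradiction. We need \emph{one} rank-one operator that creates infinitely many
eigenvalues, far out in the regions $D_{\beta,N}$. By Lemma~\ref{lem:eig} it is enough that the single
scalar holomorphic function
\[
f_{x,x^*}(z)=1-\langle x^*,R(z,A)x\rangle
\]
has infinitely many zeros in prescribed places.

\section{A worked example}\label{sec:example}

We first see by hand how this can happen. The semigroup below is immediately differentiable, yet one
rank-one perturbation destroys even eventual differentiability. The proofs in later sections do not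
depend on this example.

\subsection*{One block}
Let $N_m$ be the nilpotent shift on $\mathbb C^m$, so $N_me_k=e_{k-1}$ for $k\ge2$ and $N_me_1=0$. For
$\alpha\in\mathbb C$, $b>0$ and $z\ne\alpha$ we have
$R(z,\alpha+bN_m)=\sum_{k<m}b^kN_m^k(z-\alpha)^{-k-1}$, and the corner entry is
\[
\langle R(z,\alpha+bN_m)e_m,e_1\rangle=\frac{b^{m-1}}{(z-\alpha)^m}.
\]
Putting an entry $\delta^2$ in the opposite corner (the case $x=\delta e_m$,
$x^*=\delta\langle\cdot,e_1\rangle$) creates the eigenvalues with $(z-\alpha)^m=\delta^2b^{m-1}$. One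
of them is $\alpha+b(\delta^2/b)^{1/m}$. If $m$ is large compared with $\log(b/\delta^2)$, then a tiny
entry has moved an eigenvalue by almost $b$.

\subsection*{All blocks at once}
For $j\ge1$ let
\[
\tau_j=e^{2^j},\qquad b_j=4^j,\qquad m_j=j^22^j,\qquad \alpha_j=-b_j+i\tau_j,\qquad
A_j=\alpha_j+b_jN_{m_j},
\]
and let $A=\bigoplus_jA_j$ on the Hilbert space $X=\bigoplus_j\mathbb C^{m_j}$, with maximal domain.
Since $\|e^{tA_j}\|\le e^{-b_jt}e^{b_jt}=1$, $A$ generates a contraction semigroup $T$. It is
immediately differentiable. Indeed, by $\sum_{k<m}y^k/k!\le\sum_{k\le m}\binom mky^k=(1+y)^m$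
and $b_j\le\tau_j$,
\[
\|A_je^{tA_j}\|\le(|\alpha_j|+b_j)e^{-b_jt}\sum_{k<m_j}\frac{(b_jt)^k}{k!}
\le3\tau_j\,e^{-4^jt}(1+4^jt)^{j^22^j},
\]
and this is bounded in $j$ for each $t>0$, because $2^j+j^22^j\log(1+4^jt)-4^jt\to-\infty$ as
$j\to\infty$. Hence $T(t)X\subseteq D(A)$ for every $t>0$.
If $z\notin\{\alpha_i:i\ge1\}$, then $|z-\alpha_i|\ge2b_i$ for all large $i$, and for these $i$ we have
$\|R(z,A_i)\|\le1/(|z-\alpha_i|-b_i)\le1/b_i$. So $\|R(z,A_i)\|$ is bounded in $i$, and $z\in\rho(A)$.

Let $x=\sum_j2^{-j/2}e^{(j)}_{m_j}$ and $x^*=\sum_j2^{-j/2}\langle\cdot,e^{(j)}_1\rangle$, where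
$e_k^{(j)}$ is the $k$-th basis vector of the $j$-th block. Then $B=x^*\otimes x$ has rank one and
norm $1$, and
\[
f_{x,x^*}=1-\sum_i\varphi_i,\qquad \varphi_i(z)=\frac{2^{-i}\,b_i^{m_i-1}}{(z-\alpha_i)^{m_i}}
=2^{-3i}\Bigl(\frac{b_i}{z-\alpha_i}\Bigr)^{m_i}.
\]

Fix $j$. If only $\varphi_j$ were present, $z=\alpha_j+r_j$ with $r_j=b_j2^{-3j/m_j}$ would be a zero.
By $1-e^{-y}\le y$,
\[
0<b_j-r_j\le b_j\,\frac{3j\log2}{m_j}=(3\log2)\frac{2^j}{j}.
\]
To see that the other terms do not matter, put $z=\alpha_j+r_je^{\zeta/m_j}$ with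
$|\zeta|\le\frac12$. Then $\varphi_j(z)=e^{-\zeta}$ and
$|z-(\alpha_j+r_j)|\le r_j(e^{1/(2m_j)}-1)\le r_j/m_j\le2^j/j^2$. For $y\ge2$ we have
\[
e^{2y}-e^y\ge y+\tfrac32y^2+\tfrac76y^3+\tfrac{15}{24}y^4
\ge y+\bigl(\tfrac32+\tfrac73+\tfrac52\bigr)y^2\ge4y^2+2y,
\]
and with $y=2^{n-1}$ this gives $\tau_n-\tau_{n-1}\ge4^n+2^n$ for $n\ge2$. So for $i\ne j$, with
$n=\max(i,j)\ge2$, comparing imaginary parts (recall that $r_j$ is real) we get
\[
|z-\alpha_i|\ge|\tau_j-\tau_i|-\frac{2^j}{j^2}\ge4^n+2^n-\frac{2^j}{j^2}\ge4^i=b_i .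
\]
Hence $\sum_{i\ne j}|\varphi_i(z)|\le\sum_i2^{-3i}=\frac17$. In particular $z\ne\alpha_i$ for all $i$,
so $z\in\rho(A)$. On $|\zeta|=\frac12$, on the other
hand, $|1-e^{-\zeta}|\ge\frac12-(e^{1/2}-\frac32)=2-e^{1/2}>\frac17$. By Rouch\'e's theorem in the
variable $\zeta$, $f_{x,x^*}$ has a zero $z_j$ with $|z_j-(\alpha_j+r_j)|\le2^j/j^2$. By
Lemma~\ref{lem:eig} it is an eigenvalue of $A+B$. It satisfies $|\operatorname{Im}z_j|\ge\tau_j-2^j$
and
\[
\operatorname{Re}z_j\ge-(b_j-r_j)-\frac{2^j}{j^2}\ge-\frac4j\,2^j=-\frac4j\log\tau_j .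
\]
So for every $t>0$ we get
$|z_j|e^{t\operatorname{Re}z_j}\ge(\tau_j-2^j)\tau_j^{-4t/j}\to\infty$ as $j\to\infty$.
By \eqref{eq:eig}, $S_B$ is not differentiable on $(t_0,\infty)$ for any $t_0\ge0$.

\subsection*{What must be replaced in general}
Two things made the example work. Zeros are stable under small changes of $f$ (Rouch\'e); and the
pieces of $x,x^*$ that serve one block are almost invisible at the others. A general operator has no
blocks. The substitute for the second point is that, for $x_0\in D(A)$,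
\[
\|R(\lambda,A)x_0\|\le|\lambda|^{-1}\bigl(\|x_0\|+\|R(\lambda,A)\|\,\|Ax_0\|\bigr),
\]
which is small as long as $|\lambda|$ is large and outgrows
$\|R(\lambda,A)\|$. So we may start from an arbitrary pair $(x_0,x_0^*)$ with $x_0\in D(A)$ and
correct it slightly to put a zero at a far away point. Repeating this infinitely often is exactly what
Baire's theorem organizes.

\section{Generic rank-one perturbations}\label{sec:generic}

For $\gamma>0$ let
\[
E_\gamma=\{(x,x^*)\in X\times X^*:\ \|x\|\le\sqrt\gamma,\ \|x^*\|\le\sqrt\gamma\}.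
\]
This is a complete metric space, and $\|x^*\otimes x\|\le\gamma$ on it. Recall Baire's theorem: in a
complete metric space a countable intersection of dense open sets is dense (it is then a dense
$G_\delta$); complements of dense $G_\delta$ sets are meager, and the whole (nonempty) space is not
meager.

\begin{theorem}\label{thm:generic}
Let $\beta>0$ and suppose that $(Q_{\beta,\kappa})$ fails for every $\kappa>0$. Then for every
$\gamma>0$ there is a dense $G_\delta$ set $G\subseteq E_\gamma$ such that for every $(x,x^*)\in G$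
the operator $B=x^*\otimes x$ has rank one, $\|B\|\le\gamma$, and $S_B$ is not differentiable on
$(t_0,\infty)$ for any $0\le t_0<1/\beta$.
\end{theorem}

\begin{proof}
For each $N$ we show that the pairs $(x,x^*)$ for which $f_{x,x^*}$ has a zero in $D_{\beta,N}$ (and in
a suitable component of $\rho(A)$) form a dense open set $G_N$, and we take $G=\bigcap_NG_N$.

\emph{Step 1: the target points.} We need points with large resolvent, but $|\lambda|$ must outgrow
the resolvent norm. So we prescribe the norm exactly and push the point far out. For $n\in\mathbb N$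
let
\[
C_n=\max\{n,\ \omega+M+\beta\log(n^2+1)\}.
\]
Lemma~\ref{lem:slide} with $\kappa=n$ and $C=C_n$ gives $\lambda_n$ with
\[
\lambda_n\in D_{\beta,C_n}\subseteq D_{\beta,n},\qquad\lambda_n+[0,\infty)\subseteq\rho(A),\qquad
\|R(\lambda_n,A)\|=n,\qquad\operatorname{Re}\lambda_n\le\omega+M .
\]
Hence $C_n-\beta\log|\operatorname{Im}\lambda_n|<\omega+M$, and the choice of $C_n$ yields
\[
|\lambda_n|\ge|\operatorname{Im}\lambda_n|>n^2 .
\]
Let $\Omega$ be the connected component of $\rho(A)$ that contains
$\{\operatorname{Re}\lambda>\omega\}$. The half-line $\lambda_n+[0,\infty)$ reaches this half-plane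
inside $\rho(A)$, so $\lambda_n\in\Omega$.

\emph{Step 2: having a zero is an open condition.} For $(x,x^*)\in E_\gamma$ the function
$f_{x,x^*}(z)=1-\langle x^*,R(z,A)x\rangle$ is holomorphic on $\Omega$. It does not vanish
identically there, since it tends to $1$ as $z\to+\infty$ along $\mathbb R$. For $N\in\mathbb N$ let
\[
G_N=\{(x,x^*)\in E_\gamma:\ f_{x,x^*}(z)=0\text{ for some }z\in\Omega\cap D_{\beta,N}\}.
\]
Let $f_{x,x^*}(z_0)=0$ with $z_0\in\Omega\cap D_{\beta,N}$. Zeros are isolated, so there is a circle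
$K$ around $z_0$ which together with its interior lies in the open set $\Omega\cap D_{\beta,N}$ and
on which $f_{x,x^*}\ne0$. For $z\in K$ and $(y,y^*)\in E_\gamma$,
\[
|f_{y,y^*}(z)-f_{x,x^*}(z)|\le\sup_K\|R(\cdot,A)\|\,\sqrt\gamma\,\bigl(\|y^*-x^*\|+\|y-x\|\bigr).
\]
If $(y,y^*)$ is close enough to $(x,x^*)$, this is less than $\min_K|f_{x,x^*}|$, and by Rouch\'e's
theorem $f_{y,y^*}$ has a zero inside $K$. So $G_N$ is open in $E_\gamma$.

\emph{Step 3: $G_N$ is dense.} Since $D(A)$ is dense, the pairs $(x_0,x_0^*)$ with $x_0\in D(A)$,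
$\|x_0\|<\sqrt\gamma$ and $\|x_0^*\|<\sqrt\gamma$ are dense in $E_\gamma$. Fix such a pair and an
arbitrarily small $\varepsilon>0$ with $\|x_0\|+\varepsilon\le\sqrt\gamma$,
$\|x_0^*\|+\varepsilon\le\sqrt\gamma$. Write
$R_n=R(\lambda_n,A)$. From $\lambda_nR_nx_0=x_0+R_nAx_0$,
\[
\|R_nx_0\|\le n^{-2}\bigl(\|x_0\|+n\|Ax_0\|\bigr)\to0 .
\]
Choose unit vectors $u_n\in X$, $u_n^*\in X^*$ with $|\langle u_n^*,R_nu_n\rangle|\ge n/2$. We look for
small $a,b\in\mathbb C$ such that the function $f$ of the pair $(x_0+au_n,\,x_0^*+bu_n^*)$ vanishes at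
$\lambda_n$. We have
\[
\langle x_0^*+bu_n^*,\,R_n(x_0+au_n)\rangle=p_{00}+b\,p_{01}+a\,(p_{10}+b\,p_{11}),
\]
where
\[
p_{00}=\langle x_0^*,R_nx_0\rangle\to0,\quad p_{01}=\langle u_n^*,R_nx_0\rangle\to0,\quad
p_{10}=\langle x_0^*,R_nu_n\rangle,\quad p_{11}=\langle u_n^*,R_nu_n\rangle .
\]
If we corrected $x_0$ alone ($b=0$), the coefficient of $a$ would be $p_{10}$, for which we have no
lower bound. Correcting $x_0^*$ as well repairs this: since
$(p_{10}+\varepsilon p_{11})-(p_{10}-\varepsilon p_{11})=2\varepsilon p_{11}$, one of the choices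
$b=\pm\varepsilon$ satisfies $|p_{10}+bp_{11}|\ge\varepsilon|p_{11}|\ge\varepsilon n/2$. With this $b$
put
\[
a=\frac{1-p_{00}-b\,p_{01}}{p_{10}+b\,p_{11}} .
\]
For large $n$ the numerator has modulus at most $2$, so $|a|\le4/(\varepsilon n)\le\varepsilon$. Then
$(x_0+au_n,x_0^*+bu_n^*)$ lies in $E_\gamma$, within $\varepsilon$ of $(x_0,x_0^*)$ in each
coordinate, and its function $f$ vanishes at $\lambda_n$. For $n\ge N$ we have
$\lambda_n\in\Omega\cap D_{\beta,n}\subseteq\Omega\cap D_{\beta,N}$, so the new pair is in $G_N$.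

\emph{Step 4: conclusion.} By Baire's theorem $G=\bigcap_NG_N$ is a dense $G_\delta$ in $E_\gamma$.
Let $(x,x^*)\in G$ and $B=x^*\otimes x$. For every $N$ there is $z_N\in\rho(A)\cap D_{\beta,N}$ with
$\langle x^*,R(z_N,A)x\rangle=1$. So $x\ne0\ne x^*$, $B$ has rank one, and each $z_N$ is an
eigenvalue of $A+B$ by Lemma~\ref{lem:eig}. Lemma~\ref{lem:obstruct} completes the proof.
\end{proof}

\begin{remark}
The failure of $(Q_{\beta,\kappa})$ for \emph{every} $\kappa$ is used in Step~3: the correction $a$ is
small only because $n=\|R_n\|$ is large. The restriction to $\Omega$ is used in Step~2, since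
$f_{x,x^*}$ can vanish identically on another component of the resolvent set. For the bilateral shift
$Ue_k=e_{k+1}$ on $\ell^2(\mathbb Z)$, $x=e_0$ and $x^*=-\langle\cdot,e_{-1}\rangle$, the expansion
$R(z,U)=-\sum_{k\ge0}z^kU^{-k-1}$ gives $\langle x^*,R(z,U)x\rangle=1$ for all $|z|<1$.
\end{remark}

\section{From boundedness to decay}\label{sec:circles}

Under the hypothesis of Theorem~\ref{thm:main}, Theorem~\ref{thm:generic} yields $(Q_{\beta,\kappa})$
for \emph{some} $\kappa$ only, with no relation to
$\gamma$. To reach $\kappa=\gamma^{-1}$, and indeed $(P_\beta)$, we use the small room between $\beta$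
and $1/t_0$. Far to the right the resolvent is small by \eqref{eq:HY}, and on the region it is bounded.
A disc of radius proportional to $\log|\tau|$ sees both, and interpolation gives decay in between. The
tool is Hadamard's three-circles theorem: if $g$ is holomorphic near a closed disc with center $\zeta_0$
and radius $r_3$, and $m(r)=\max_{|\zeta-\zeta_0|=r}|g(\zeta)|$, then for $0<r_1<r_2<r_3$
\[
m(r_2)\le m(r_1)^h\,m(r_3)^{1-h},\qquad h=\frac{\log(r_3/r_2)}{\log(r_3/r_1)} .
\]

\begin{theorem}\label{thm:decay}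
If $(Q_{\beta,\kappa})$ holds for some $\beta,\kappa>0$, then $(P_{\beta'})$ holds for every
$0<\beta'<\beta$.
\end{theorem}

\begin{proof}
Let $c$ be the constant in $(Q_{\beta,\kappa})$ and fix $\beta'<\beta''<\beta$. For real $\tau$ with
$|\tau|$ large put
\[
L=\log|\tau|,\qquad\zeta_0=L+i\tau,\qquad r_1=\tfrac12L,\quad r_2=(1+\beta')L,\quad r_3=(1+\beta'')L .
\]

\emph{The large disc lies in $D_{\beta,c}$.} If $|\zeta-\zeta_0|\le r_3$, then
$\operatorname{Re}\zeta\ge-\beta''L$ and $|\operatorname{Im}\zeta|\ge|\tau|-r_3\ge|\tau|/2$ for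
$|\tau|$ large. So
\[
c-\beta\log|\operatorname{Im}\zeta|\le c+\beta\log2-\beta L<-\beta''L\le\operatorname{Re}\zeta
\]
for $|\tau|$ large, because $\beta''<\beta$. Hence $\|R(\cdot,A)\|\le\kappa$ on this disc.

\emph{On the small circle the resolvent is small.} If $|\zeta-\zeta_0|=r_1$, then
$\operatorname{Re}\zeta\ge L/2$, and \eqref{eq:HY} gives
$\|R(\zeta,A)\|\le\varepsilon_\tau:=M/(\frac12L-\omega)$ for $L>2\omega$. Here $\varepsilon_\tau\to0$
as $|\tau|\to\infty$.

\emph{Interpolation.} Let $\lambda=\sigma+i\tau$ with $-\beta'L\le\sigma\le L$. Then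
$|\lambda-\zeta_0|=L-\sigma\le r_2$. For unit vectors $u\in X$, $u^*\in X^*$ apply the maximum
principle and the three-circles theorem to $g(\zeta)=\langle u^*,R(\zeta,A)u\rangle$. This gives
$|g(\lambda)|\le m(r_2)\le\varepsilon_\tau^{\,h}\kappa^{1-h}$ with
\[
h=\frac{\log\frac{1+\beta''}{1+\beta'}}{\log(2+2\beta'')}\in(0,1),
\]
which does not depend on $\tau$, $u$, $u^*$. Taking the supremum over $u,u^*$,
\[
\|R(\sigma+i\tau,A)\|\le\varepsilon_\tau^{\,h}\kappa^{1-h}\qquad
(-\beta'\log|\tau|\le\sigma\le\log|\tau|,\ |\tau|\text{ large}).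
\]
For $\sigma\ge\log|\tau|$ and $|\tau|$ large, \eqref{eq:HY} gives
$\|R(\sigma+i\tau,A)\|\le M/(\log|\tau|-\omega)$. So there is $\tau_0>1$ such that
$\{\lambda\in D_{\beta',0}:|\operatorname{Im}\lambda|\ge\tau_0\}\subseteq\rho(A)$, and on this set
$\|R(\lambda,A)\|\to0$ as $|\operatorname{Im}\lambda|\to\infty$.

\emph{Bounded imaginary parts.} Choose $c'\ge0$ with $c'-\beta'\log\tau_0>\omega$. Points
$\lambda\in D_{\beta',c'}$ with $|\operatorname{Im}\lambda|<\tau_0$ have
$\operatorname{Re}\lambda>c'-\beta'\log\tau_0>\omega$, so they lie in $\rho(A)$. The other points of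
$D_{\beta',c'}$ lie in $D_{\beta',0}$ and were treated above. Thus $(P_{\beta'})$ holds.
\end{proof}

\begin{remark}
The loss $\beta'<\beta$ cannot be avoided. Let $A=\operatorname{diag}(\lambda_n)_{n\ge1}$ on $\ell^2$ with
$\lambda_n=-\beta\log n+in$. Let $\lambda\in D_{\beta,1+\beta}$. If
$|\operatorname{Im}\lambda-n|<\frac12$, then $|\operatorname{Im}\lambda|<2n$ and
$\operatorname{Re}(\lambda-\lambda_n)>1+\beta-\beta\log2\ge1$; otherwise
$|\lambda-\lambda_n|\ge\frac12$. So $\|R(\lambda,A)\|\le2$ and $(Q_{\beta,2})$ holds. But for every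
$c\ge0$ the points $\lambda_n+c+1$ lie in $D_{\beta,c}$, and the resolvent there has norm at least
$1/(c+1)$, while their imaginary parts $n$ tend to $\infty$. So no $c\ge0$ is admissible in
$(P_\beta)$. No $c<0$ is admissible either, because $D_{\beta,c}\supseteq D_{\beta,0}$ for such $c$.
Hence $(P_\beta)$ fails.
\end{remark}

\begin{lemma}\label{lem:PQ}
$(P_\beta)$ implies $(Q_{\beta,\kappa})$ for every $\kappa>0$.
\end{lemma}
\begin{proof}
Let $c$ be as in $(P_\beta)$. Choose $\tau_1>0$ such that $\|R(\lambda,A)\|\le\kappa$ for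
$\lambda\in D_{\beta,c}$ with $|\operatorname{Im}\lambda|\ge\tau_1$, and then $c'\ge c$ with
$c'-\beta\log\tau_1\ge\omega+M/\kappa$. If $\lambda\in D_{\beta,c'}$ and
$|\operatorname{Im}\lambda|<\tau_1$, then $\operatorname{Re}\lambda>\omega+M/\kappa$, and
$\|R(\lambda,A)\|\le\kappa$ by \eqref{eq:HY}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $0<\beta<1/t_0$ and choose $\beta_1\in(\beta,1/t_0)$, so that $t_0<1/\beta_1$. If
$(Q_{\beta_1,\kappa})$ failed for every $\kappa$, Theorem~\ref{thm:generic} with $\beta_1$ would give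
a rank-one $B$ with $\|B\|\le\gamma$ such that $S_B$ is not differentiable on $(t_0,\infty)$, contrary
to the hypothesis. So $(Q_{\beta_1,\kappa})$ holds for some $\kappa$. Theorem~\ref{thm:decay} gives
$(P_\beta)$, and Lemma~\ref{lem:PQ} gives $(Q_{\beta,\kappa})$ for all $\kappa>0$.

Statement (a) is the case $\kappa=\gamma^{-1}$. The hypothesis of (b) implies that of (a) with
$\gamma=1$, so $(P_\beta)$ holds for $0<\beta<1/t_0$. Statement (c) is (b) with $t_0=0$.
\end{proof}

\section{Converses}\label{sec:converse}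

We now go from resolvent bounds back to differentiability. The method is the inverse Laplace transform
on a contour inside $D_{\beta,c}$. We use the formula for $tT(t)$, which involves $R(\lambda,A)^2$, for
two reasons: for smooth vectors the integral converges absolutely, and in Hilbert space the square
can be split between the two sides of an inner product.

\begin{lemma}\label{lem:contour}
Suppose $D_{\beta,c}\subseteq\rho(A)$ and $\|R(\lambda,A)\|\le\kappa$ on $D_{\beta,c}$. Then $T$ is
differentiable on $(2/\beta,\infty)$. If $X$ is a Hilbert space, $T$ is differentiable on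
$(1/\beta,\infty)$. In each case, for $t$ in this range, $\|AT(t)\|$ is bounded by a constant
depending only on $M,\omega,\beta,c,\kappa,t$.
\end{lemma}

\begin{proof}
Write $R(\lambda)=R(\lambda,A)$. Let $a=\omega+1$. Replacing $c$ by $\max(c,\omega)$, we may assume
$\tau_0:=e^{(c+1-a)/\beta}\ge1$. Put
\[
\psi(\tau)=a\quad(|\tau|\le\tau_0),\qquad\psi(\tau)=c+1-\beta\log|\tau|\quad(|\tau|\ge\tau_0).
\]
Then $\psi$ is continuous and $\psi\le a$. Let $\Gamma=\{\psi(\tau)+i\tau:\tau\in\mathbb R\}$, oriented upward,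
and $V=\{\psi(\operatorname{Im}\lambda)\le\operatorname{Re}\lambda\le a\}$. A point of $V$ either has
$\operatorname{Re}\lambda=a$, so $\|R(\lambda)\|\le M$ by \eqref{eq:HY}, or satisfies
$|\operatorname{Im}\lambda|>\tau_0$ and
$\operatorname{Re}\lambda\ge c+1-\beta\log|\operatorname{Im}\lambda|$, so it lies in $D_{\beta,c}$.
Hence $V\subseteq\rho(A)$ and $\|R(\lambda)\|\le\kappa_1:=\max(\kappa,M)$ on $V$.

\emph{A contour formula.} Let $x\in D(A^2)$ and $t>0$. Using $R(\lambda)y=\lambda^{-1}(y+R(\lambda)Ay)$
first for $y=x$ and then for $y=Ax$, we get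
\[
R(\lambda)^2x=\lambda^{-1}R(\lambda)x+\lambda^{-2}\bigl(R(\lambda)Ax+R(\lambda)^2A^2x\bigr),\qquad
R(\lambda)x=\lambda^{-1}(x+R(\lambda)Ax).
\]
So $\|R(\lambda)^2x\|=O(|\lambda|^{-2})$ as $|\operatorname{Im}\lambda|\to\infty$ in $V$. The function
$s\mapsto se^{-as}T(s)x$, extended by $0$ to $s<0$, is continuous and integrable, and its Fourier
transform $\tau\mapsto R(a+i\tau)^2x$ is integrable. Fourier inversion gives
\[
tT(t)x=\frac1{2\pi i}\int_{\operatorname{Re}\lambda=a}e^{\lambda t}R(\lambda)^2x\,d\lambda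
=\frac1{2\pi i}\int_\Gamma e^{\lambda t}R(\lambda)^2x\,d\lambda .
\]
The second equality is Cauchy's theorem in $V$: the horizontal segments at height $\pm\tau$ have length
$O(\log\tau)$, and the integrand on them is $O(\tau^{-2})$. There is a constant $C\ge1$, depending only
on $\omega,\beta,c$, such that $|d\lambda|\le C\,d\tau$ on $\Gamma$ and
\begin{equation}\label{eq:gamma}
|e^{\lambda t}|=e^{(c+1)t}|\tau|^{-\beta t},\qquad|\lambda|\le C|\tau|\qquad
(\lambda\in\Gamma,\ |\tau|\ge\tau_0).
\end{equation}
Thus $|\lambda e^{\lambda t}|\,\|R(\lambda)^2x\|=O(|\tau|^{-1-\beta t})$ on $\Gamma$ as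
$|\tau|\to\infty$, locally uniformly in $t>0$, and we may
differentiate under the integral:
\begin{equation}\label{eq:diff}
T(t)x+tAT(t)x=\frac1{2\pi i}\int_\Gamma\lambda e^{\lambda t}R(\lambda)^2x\,d\lambda
\qquad(t>0,\ x\in D(A^2)).
\end{equation}
It remains to bound the right-hand side by a multiple of $\|x\|$.

\emph{Banach space.} Its norm is at most
$\frac{\kappa_1^2}{2\pi}\int_\Gamma|\lambda e^{\lambda t}|\,|d\lambda|\,\|x\|$. By \eqref{eq:gamma}
this is finite if $\int_{\tau_0}^\infty\tau^{1-\beta t}\,d\tau<\infty$, that is, if $\beta t>2$.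

\emph{Hilbert space.} Let $\langle\cdot,\cdot\rangle$ be the inner product and let $y\in X$. For
$\lambda=\psi(\tau)+i\tau$ the resolvent identity gives
$R(\lambda)=\bigl(I+(a-\psi(\tau))R(\lambda)\bigr)R(a+i\tau)$, with commuting factors. So with
$w(\tau)=1+\kappa_1(a-\psi(\tau))$,
\[
\|R(\lambda)x\|\le w(\tau)\|R(a+i\tau)x\|,\qquad\|R(\lambda)^*y\|\le w(\tau)\|R(a+i\tau)^*y\| .
\]
By Plancherel's theorem,
\[
\int_{\mathbb R}\|R(a+i\tau)x\|^2\,d\tau=2\pi\int_0^\infty\|e^{-as}T(s)x\|^2\,ds
\le2\pi M^2\|x\|^2\int_0^\infty e^{-2s}\,ds=\pi M^2\|x\|^2 .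
\]
The same bound, with $y$ in place of $x$, holds for $R(a+i\tau)^*y$, because $T(\cdot)^*$ is a
$C_0$-semigroup with the same bounds.
Writing $\langle R(\lambda)^2x,y\rangle=\langle R(\lambda)x,R(\lambda)^*y\rangle$ in \eqref{eq:diff}
and applying the Cauchy--Schwarz inequality, we obtain
\[
|\langle T(t)x+tAT(t)x,y\rangle|\le\frac C{2\pi}\,
\sup_{\lambda=\psi(\tau)+i\tau}\bigl(|\lambda e^{\lambda t}|\,w(\tau)^2\bigr)\,\pi M^2\,\|x\|\,\|y\| .
\]
By \eqref{eq:gamma}, for $|\tau|$ large the quantity under the supremum is at most a constant times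
$|\tau|^{1-\beta t}(\log|\tau|)^2$, so the supremum is finite if $\beta t>1$.

\emph{Conclusion.} Since $\|T(t)x\|\le Me^{\omega t}\|x\|$, in both cases $\|AT(t)x\|\le C_t\|x\|$ for
$x$ in the dense set $D(A^2)$, with $C_t$
depending only on the listed quantities. As $A$ is closed, $T(t)X\subseteq D(A)$ and
$\|AT(t)\|\le C_t$. This holds for all $t>2/\beta$, respectively $t>1/\beta$, so $T$ is differentiable
there.
\end{proof}

\begin{lemma}\label{lem:back}
Suppose $(P_\beta)$ holds and $\gamma>0$. Then $S_B$ is differentiable on $(2/\beta,\infty)$ for every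
bounded $B$, and $\sup_{\|B\|\le\gamma}\|(A+B)S_B(t)\|<\infty$ for every $t>2/\beta$. If $X$ is a
Hilbert space, $2/\beta$ may be replaced by $1/\beta$.
\end{lemma}
\begin{proof}
Since $\gamma$ is arbitrary, it suffices to consider $\|B\|\le\gamma$. By Lemma~\ref{lem:PQ} there is
$c'$ with $D_{\beta,c'}\subseteq\rho(A)$ and $\|R(\lambda,A)\|\le1/(2\gamma)$ on $D_{\beta,c'}$. For
$\lambda\in D_{\beta,c'}$ we have $\|R(\lambda,A)B\|\le\frac12$, so
$\lambda-A-B=(\lambda-A)(I-R(\lambda,A)B)$ is invertible and $\|R(\lambda,A+B)\|\le1/\gamma$. Also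
$\|S_B(t)\|\le Me^{(\omega+M\gamma)t}$. Apply Lemma~\ref{lem:contour} to $A+B$, with the constants
$M$, $\omega+M\gamma$, $\beta$, $c'$, $1/\gamma$, which do not depend on $B$.
\end{proof}

Together with Sections~\ref{sec:generic} and~\ref{sec:circles} this gives three equivalences.

\begin{theorem}[Immediate differentiability]\label{thm:imm}
The following are equivalent.
\begin{enumerate}
\item[(1)] For some $\gamma>0$, $S_B$ is immediately differentiable for every rank-one $B$ with
$\|B\|\le\gamma$.
\item[(2)] For some $\gamma>0$, the set of $(x,x^*)\in E_\gamma$ for which $S_{x^*\otimes x}$ is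
immediately differentiable is nonmeager in $E_\gamma$.
\item[(3)] For every $\beta>0$ there is $\kappa$ such that $(Q_{\beta,\kappa})$ holds.
\item[(4)] $(P_\beta)$ holds for every $\beta>0$.
\item[(5)] $S_B$ is immediately differentiable for every bounded $B$, and
$\sup_{\|B\|\le\gamma}\|(A+B)S_B(t)\|<\infty$ for all $\gamma,t>0$.
\end{enumerate}
\end{theorem}
\begin{proof}
(1)$\Rightarrow$(2): the pairs with $x\ne0\ne x^*$ form a dense open subset of $E_\gamma$, which is
nonmeager by Baire's theorem. (2)$\Rightarrow$(3): if for some $\beta$ the condition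
$(Q_{\beta,\kappa})$ failed for every $\kappa$, the set in (2) would be disjoint from the dense
$G_\delta$ set of Theorem~\ref{thm:generic}, hence meager. (3)$\Rightarrow$(4): given $\beta$, apply
Theorem~\ref{thm:decay} to $\beta+1$. (4)$\Rightarrow$(5): given $t>0$, apply Lemma~\ref{lem:back}
with some $\beta>2/t$. (5)$\Rightarrow$(1) is clear.
\end{proof}

In (1) it is not enough to consider $B=0$. The semigroup $T$ of Section~\ref{sec:example} is
immediately differentiable, but $(P_\beta)$ fails for every $\beta>0$, since otherwise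
Lemma~\ref{lem:back} would make $S_B$ eventually differentiable for the operator $B$ found there.

For eventual differentiability not even a common $t_0$ has to be assumed.

\begin{theorem}[Eventual differentiability]\label{thm:ev}
The following are equivalent.
\begin{enumerate}
\item[(1)] For some $\gamma>0$: for every rank-one $B$ with $\|B\|\le\gamma$ there is
$0\le t_B<\infty$, possibly depending on $B$, such that $S_B$ is differentiable on $(t_B,\infty)$.
\item[(2)] $(P_\beta)$ holds for some $\beta>0$.
\item[(3)] There is $t_0\ge0$ such that $S_B$ is differentiable on $(t_0,\infty)$ for every bounded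
$B$, and $\sup_{\|B\|\le\gamma}\|(A+B)S_B(t)\|<\infty$ for all $\gamma>0$ and $t>t_0$.
\end{enumerate}
\end{theorem}
\begin{proof}
(2)$\Rightarrow$(3) is Lemma~\ref{lem:back} with $t_0=2/\beta$, and (3)$\Rightarrow$(1) is clear.
(1)$\Rightarrow$(2): suppose $(P_\beta)$ fails for all $\beta>0$. By Theorem~\ref{thm:decay},
$(Q_{\beta,\kappa})$ fails for all $\beta,\kappa>0$. With $\gamma$ as in (1), apply
Theorem~\ref{thm:generic} with
$\beta=1/m$, $m\in\mathbb N$, and intersect the resulting dense $G_\delta$ sets. By Baire's theorem the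
intersection is nonempty, and any pair in it gives a rank-one $B$ with $\|B\|\le\gamma$ such that, for
every $m$, $S_B$ is not differentiable on $(t_0,\infty)$ for any $0\le t_0<m$. This contradicts (1).
\end{proof}

\begin{theorem}[Hilbert space]\label{thm:hilbert}
Let $X$ be a Hilbert space and $t_0\ge0$. The following are equivalent.
\begin{enumerate}
\item[(1)] For some $\gamma>0$, $S_B$ is differentiable on $(t_0,\infty)$ for every rank-one $B$ with
$\|B\|\le\gamma$.
\item[(2)] $(P_\beta)$ holds for all $0<\beta<1/t_0$.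
\item[(3)] $S_B$ is differentiable on $(t_0,\infty)$ for every bounded $B$, and
$\sup_{\|B\|\le\gamma}\|(A+B)S_B(t)\|<\infty$ for all $\gamma>0$ and $t>t_0$.
\end{enumerate}
\end{theorem}
\begin{proof}
(1)$\Rightarrow$(2) is Theorem~\ref{thm:main}. (2)$\Rightarrow$(3): given $t>t_0$, choose
$\beta\in(1/t,1/t_0)$ and apply the Hilbert space case of Lemma~\ref{lem:back}.
(3)$\Rightarrow$(1) is clear.
\end{proof}

Theorems~\ref{thm:main}, \ref{thm:imm} and~\ref{thm:ev} hold in every Banach space. The converse with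
the exact time $1/\beta$ is proved here only in Hilbert space; in a general Banach space we prove it
with $2/\beta$ and do not claim that this constant is optimal.

\section{The endpoint $\beta=1/t_0$}\label{sec:sharp}

Let $t_0>0$. The range $\beta<1/t_0$ in Theorem~\ref{thm:main} cannot be enlarged to include
$\beta=1/t_0$, even under (U2) and even if all bounded $B$ are allowed. To see this, place eigenvalues
slightly to the right of the critical curve: let $X=\ell^2$ and
\[
A=\operatorname{diag}(\lambda_n)_{n\ge3},\qquad\lambda_n=-\frac{\log n}{t_0}+\log\log n+in .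
\]
Since $\operatorname{Re}\lambda_n$ is bounded above, $A$ generates a $C_0$-semigroup. Moreover
$\sigma(A)=\{\lambda_n:n\ge3\}$ and $\|R(\lambda,A)\|=1/\operatorname{dist}(\lambda,\sigma(A))$.

\emph{$(P_\beta)$ holds for $0<\beta<1/t_0$.} Let $\lambda=\sigma+i\tau\in D_{\beta,0}$ with $|\tau|$
large. If $\tau>0$ and $\tau/2\le n\le2\tau$, then
\[
\operatorname{Re}(\lambda-\lambda_n)\ge-\beta\log\tau+\frac{\log\tau-\log2}{t_0}-\log\log(2\tau),
\]
which tends to $\infty$ as $\tau\to\infty$, because $\beta<1/t_0$. In all other cases, that is,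
$\tau<0$ or $n<\tau/2$ or $n>2\tau$, we have $|\operatorname{Im}(\lambda-\lambda_n)|=|\tau-n|\ge|\tau|/2$. Hence
$\operatorname{dist}(\lambda,\sigma(A))\to\infty$, that is, $\|R(\lambda,A)\|\to0$, as
$|\operatorname{Im}\lambda|\to\infty$ in $D_{\beta,0}$. In particular there is $\tau_0>1$ such that the
points of $D_{\beta,0}$ with $|\operatorname{Im}\lambda|\ge\tau_0$ are in $\rho(A)$. If $c\ge0$ and
$c-\beta\log\tau_0>\sup_n\operatorname{Re}\lambda_n$, then also the points of $D_{\beta,c}$ with
$|\operatorname{Im}\lambda|<\tau_0$ are in $\rho(A)$, so $(P_\beta)$ holds.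

By Theorem~\ref{thm:hilbert}, $S_B$ is differentiable on $(t_0,\infty)$ for every bounded $B$, and (U2)
holds for every $\gamma>0$.

\emph{The conditions fail for $\beta=1/t_0$.} We have $\lambda_n\in D_{1/t_0,c}$ as soon as
$\log\log n>c$. So $D_{1/t_0,c}\not\subseteq\rho(A)$ for every $c$, and $(P_{1/t_0})$ as well as
$(Q_{1/t_0,\kappa})$, for every $\kappa$, fail.

\begin{thebibliography}{9}
\bibitem{DPS} \emph{Differentiability of perturbed semigroups and delay semigroups},
\texttt{https://www.impan.pl/download/pdf/bc75-0-3}.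
\end{thebibliography}

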